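# Correcting an integrable function on a small set so that its greedy Fourier sums converge almost everywhere

## 1. A product of mean one that is almost zero

Let $u_1,\dots,u_T$ be independent, bounded, real random variables, each symmetric (that is, $u_t$ and $-u_t$ have the same distribution), with
$$\mathbb E u_t^2=\kappa,\qquad \mathbb E u_t^4\le 3\kappa^2 .$$
Put $K_0=1$ and $K_t=\prod_{t'\le t}(1-u_{t'})$. The whole talk turns on this product.

**Lemma 1.** If $0<\kappa\le\frac1{96}$, then
$$\mathbb E K_T=1,\qquad \mathbb E|K_T|\le e^{6\kappa^2T},\qquad \mathbb E|K_T|^{1/2}\le e^{-\kappa T/16}. \tag{1}$$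

**Proof.** By symmetry $\mathbb E u_t=\mathbb E u_t^3=0$. By independence $\mathbb E K_T=\prod\mathbb E(1-u_t)=1$, and the other two expectations are also products over $t$.

For the second bound, write $|1-u|=(1-u)+2(u-1)^+$. If $u>1$, then $u-1\le u^4$, so $(u-1)^+\le u^4$ for all real $u$. Hence $\mathbb E|1-u_t|\le 1+2\,\mathbb E u_t^4\le 1+6\kappa^2\le e^{6\kappa^2}$.

For the third bound we use that for all real $u$
$$|1-u|^{1/2}\le 1-\frac u2-\frac{u^2}8-\frac{u^3}{16}+2u^4. \tag{2}$$
For $u<1$, Taylor's formula at $0$ with the Lagrange remainder gives (2) even without the term $2u^4$, because the cubic shown is the Taylor polynomial of $(1-u)^{1/2}$ and the fourth derivative $-\frac{15}{16}(1-u)^{-7/2}$ is negative. The case $u=1$ follows by continuity. For $u>1$ we have $\frac u2+\frac{u^2}8+\frac{u^3}{16}\le\frac{11}{16}u^4$, so the right side is at least $1+(2-\frac{11}{16})u^4\ge 1+u\ge\sqrt{u-1}$. Taking expectations in (2),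
$$\mathbb E|1-u_t|^{1/2}\le 1-\frac\kappa8+6\kappa^2\le 1-\frac\kappa{16}\le e^{-\kappa/16},$$
where $6\kappa^2\le\kappa/16$ because $\kappa\le\frac1{96}$. $\blacksquare$

Compare the two exponents. The $L^{1/2}$ quantity gains a factor with first-order exponent $\kappa/16$ at each stage, and the $L^1$ norm loses only a second-order exponent $6\kappa^2$. If $T=\lceil\kappa^{-3/2}\rceil$, then as $\kappa\to0$ we have $\kappa T\to\infty$ and $\kappa^2T\to0$. So $K_T$ has mean $1$ and $L^1$ norm nearly $1$, yet it is nearly $0$ outside an event of small probability.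

A toy case can be computed by hand. Let $u_t=\pm a$ with probability $\frac12$ each, $a=\sqrt\kappa<1$. Then $K_T>0$, so $\mathbb E|K_T|=\mathbb E K_T=1$ exactly. Moreover $\mathbb E(1-u_t)^{1/2}=\frac12(\sqrt{1-a}+\sqrt{1+a})$, whose square is $\frac12(1+\sqrt{1-a^2})\le 1-\frac{a^2}4\le(1-\frac{a^2}8)^2$. Hence $\mathbb E K_T^{1/2}\le(1-\frac\kappa8)^T$.

Here is what the product is for. Let $R$ be a trigonometric polynomial in $x$, and build the $u_t$ from cosines of very high frequency. The function
$$R(1-K_T)=\sum_{t=1}^T RK_{t-1}u_t$$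
is nearly equal to $R$ outside a small set. It has norm about $2\|R\|$, since $1-K_T$ is about $1$ almost everywhere and carries an extra mass of about $1$ on a small set. Its partial sums at the ends of the stages are $R(1-K_t)$, and $(K_t)$ is a martingale, so a maximal inequality controls all of them at once. We want to modify a given integrable function on a small set so that its Fourier series converges in two different orders, and polynomials of this kind are the building blocks.

## 2. Greedy sums, and what is to be proved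

**Notation.** For $f\in L^1[0,1]$ let
$$c_k(f)=\int_0^1f(t)e^{-2\pi ikt}\,dt,\qquad S_m(f)=\sum_{|k|\le m}c_k(f)e(kx),\qquad e(x)=e^{2\pi ix}.$$
Throughout, $\|\cdot\|$ is the norm of $L^1[0,1]$; functions are complex valued; $|A|$ is the Lebesgue measure of a set $A$; $E^c=[0,1]\setminus E$. Equality of $L^1$ functions on $E$ means equality a.e. (we may change $g$ on a null set). For trigonometric polynomials we also write $\hat R(l)=c_l(R)$.

**Definition (greedy approximant).** Let $\sigma$ be a rearrangement of $\mathbb Z$, that is, a bijection, with $\sigma(-k)=-\sigma(k)$; so $\sigma(0)=0$. Put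
$$G_m(f)=\sum_{|k|\le m}c_{\sigma(k)}(f)\,e(\sigma(k)x).$$
The constant term is always included, and $\sigma$ will list the positive integers in order of decreasing $|c_k|$.

For example, if $f(x)=5+2\cos2\pi x+6\cos4\pi x$, then $c_0=5$, $c_{\pm1}=1$, $c_{\pm2}=3$. The decreasing order begins with $\sigma(1)=2$, $\sigma(2)=1$, so $G_1(f)=5+6\cos4\pi x$ while $S_1(f)=5+2\cos2\pi x$. No rearrangement makes $|c_{\sigma(k)}(f)|$ strictly decreasing for all $k\ge0$, since $f$ has infinitely many zero coefficients.

**Theorem 3 (known result).** For any $\epsilon>0$ there is a measurable $E\subset[0,1]$ with $|E|>1-\epsilon$ such that for any $f\in L^1[0,1]$ that is not a.e. zero one can find $g\in L^1[0,1]$ with $g=f$ on $E$ and a rearrangement $\sigma_f$ of $\mathbb Z$, $\sigma_f(-k)=-\sigma_f(k)$, such that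

1. $|c_{\sigma_f(k)}(g)|>|c_{\sigma_f(k+1)}(g)|$ for all $k\ge0$;
2. $\|G_m(g)\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|G_m(g)-g\|\to0$, with $G_m$ taken with respect to $\sigma_f$;
3. $\|S_m(g)\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|S_m(g)-g\|\to0$.

The paper "On the m -term best approximation of functions and greedy algorithm" (http://www.naun.org/main/NAUN/puremath/2016/a102019-083.pdf) asks whether $g$ and $\sigma_f$ can be taken so that, besides 1–3, the series $\sum_kc_{\sigma_f(k)}(g)e(\sigma_f(k)x)$ converges almost everywhere. This means that the sums $G_m(g)(x)$ converge as $m\to\infty$ for a.e. $x$. Note the order of quantifiers: one set $E$ must serve every $f$. The answer is yes.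

**Theorem A.** Let $\epsilon>0$. There is a measurable $E\subset[0,1]$, $|E|>1-\epsilon$, such that for every $f\in L^1[0,1]$, not a.e. zero, and every $\eta\in(0,1]$ there are $g\in L^1[0,1]$ with $g=f$ on $E$ and a rearrangement $\sigma_f$ of $\mathbb Z$ with $\sigma_f(-k)=-\sigma_f(k)$ such that

1. $|c_{\sigma_f(k)}(g)|>|c_{\sigma_f(k+1)}(g)|>0$ for all $k\ge0$;
2. $\|G_m(g)\|\le(1+\eta)\|g\|$ and $\|S_m(g)\|\le(1+\eta)\|g\|$ for all $m$, and $(2-\eta)\|f\|\le\|g\|\le(2+\eta)\|f\|$;
3. $\|G_m(g)-g\|\to0$ and $\|S_m(g)-g\|\to0$;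
4. $G_m(g)(x)\to g(x)$ and $S_m(g)(x)\to g(x)$ for a.e. $x$.

If $f$ is real, $g$ can be taken real, so that $|c_{-k}(g)|=|c_k(g)|$.

With $\eta=1$ we get $\|G_m(g)\|,\|S_m(g)\|\le2\|g\|\le3\|g\|$ and $3\|g\|\le9\|f\|\le12\|f\|$. So conditions 1–3 of Theorem 3 hold together with a.e. convergence, and the question is answered affirmatively.

**Theorem B (sharpness).** Let $|E|>0$, $C<\infty$, $c<2$. There is $f\in L^1$, $f\ne0$, for which no $g\in L^1$ satisfies $g=f$ a.e. on $E$, $\|g\|\le c\|f\|$ and $\sup_m\|S_m(g)\|\le C\|f\|$.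

So the infimum of the admissible constants in $\|g\|\le c\|f\|$ is exactly $2$. In $\|G_m(g)\|\le c'\|g\|$ the infimum is exactly $1$: no $c'<1$ is possible, since $G_m(g)\to g$ in $L^1$. Nothing is claimed about $\eta=0$.

## 3. A constant function and a narrow spike

First let $f=1$ and ignore the requirement that $E$ be chosen before $f$. Since $f$ has zero coefficients, even this function must be changed. For $0<\beta<\frac12$ let $h(x)=\max(0,1-|x-\beta|/\beta)$, a tent supported in $[0,2\beta]$. It is $\frac1\beta$ times a translate of the convolution of the indicator of an interval of length $\beta$ with itself, so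
$$c_0(h)=\beta,\qquad |c_k(h)|=\frac{\sin^2\pi k\beta}{\pi^2k^2\beta}\quad(k\ne0).$$
Choose $\beta$ so that $z=e^{i\pi\beta}$ is transcendental; this excludes only countably many $\beta$. Then $\sin\pi k\beta\ne0$ for $k\neq 0$. If $k\ne j$ are positive and $|c_k(h)|=|c_j(h)|$, then $j\sin\pi k\beta=\pm k\sin\pi j\beta$, so $j(z^k-z^{-k})\mp k(z^j-z^{-j})=0$, a nontrivial polynomial equation for $z$ with integer coefficients. This is impossible. So the moduli $|c_k(h)|$, $k\ge1$, are nonzero and distinct.

Let $g=1+sh$ with $0<s\le\beta$. Then $g=f$ on $E=[2\beta,1]$, and $c_0(g)=1+s\beta$ exceeds every $|c_k(g)|\le s\beta$, $k\ne0$. Also $\sum_{k\ne0}|c_k(g)|\le\frac{2s}{\pi^2\beta}\cdot\frac{\pi^2}6=\frac s{3\beta}\le\frac13$. So $S_m(g)$ and $G_m(g)$ converge uniformly to $g$ and have norm at most $1+s\beta+\frac13\le3\|g\|$, where $\|g\|=1+s\beta\le4$. The question is easy for this $f$, and the correction is as small as we like.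

Now let $f_n=|I_n|^{-1}\chi_{I_n}$ with $I_n=[x_0-\frac1n,x_0+\frac1n]$ and $x_0\in(0,1)$. Then $\|f_n\|=1$. For fixed $m$, $S_m(f_n)$ tends uniformly to $D_m(x-x_0)$, where $D_m=\sum_{|k|\le m}e(kx)$ is the Dirichlet kernel, and it is a textbook fact that $\|D_m\|\to\infty$. So $\|S_m(f_n)\|$ is not bounded uniformly in $m$ and $n$, and small corrections cannot cure this. If $x_0$ is a density point of $E$, the correction must live on $E^c$, which is only a small fraction of $I_n$. We shall see in Section 10 that it must essentially cancel the mass of the spike. This is where the constant $2$ comes from, and the factor $1-K_T$, which has mean $0$ in the model, is built to achieve it.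

## 4. One frequency per stage, and why greedy order breaks it

The natural first attempt is to take in each stage a single cosine: $u_t=2b\cos2\pi y_t$ with independent uniform $y_t$ and $b=\sqrt{\kappa/2}$. Its second moment is $2b^2=\kappa$ and its fourth is $16b^4\cdot\frac38=6b^4\le3\kappa^2$, so Lemma 1 applies. Then put $y_t=s_tx$ with integers $s_t$ growing very fast. Take $R=1$. For the natural order all is well at the ends of the stages, where the partial sums are $1-K_t$.

In greedy order the attempt fails. Every coefficient of $1-K_T$ is $\pm b^j$, where $j\ge1$ is the number of stages involved. Since $b<1$, greedy order (with ties broken by a tiny perturbation) takes all frequencies with $j=1$ first. After those it has reached $F=\sum_tu_t$. Here $\mathbb E F^2=\kappa T$, and $\mathbb E F^4\le3(\kappa T)^2$, because for independent symmetric $X_i$ with $\mathbb E X_i^4\le3(\mathbb E X_i^2)^2$,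
$$\mathbb E\Big(\sum X_i\Big)^4=\sum\mathbb E X_i^4+3\sum_{i\ne j}\mathbb E X_i^2\,\mathbb E X_j^2\le3\Big(\sum\mathbb E X_i^2\Big)^2 .$$
By Hölder, $\mathbb E F^2\le(\mathbb E|F|)^{2/3}(\mathbb E F^4)^{1/3}$, so $\mathbb E|F|\ge\sqrt{\kappa T/3}$. But we need $\kappa T$ large to make $K_T$ small. With the requirement (3) below, $e^{\kappa T/16}>8\sqrt8>22$, so $\kappa T>49$ and $\mathbb E|F|>4$. We want partial sums of norm at most $(2+\delta)\|R\|<3$.

To repair this, greedy order must finish stage $t-1$ before it begins stage $t$, so the amplitudes must drop sharply from stage to stage while the variance of $u_t$ stays $\kappa$. This is possible if $u_t$ is a sum of very many cosines: with $m$ of them the amplitude is $\sqrt{\kappa/2m}$.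

There is a second obstacle, inside one stage. Let $A_{t-1}$ be the sum of the moduli of the coefficients of $RK_{t-1}=\sum c_\lambda e(\lambda x)$. Greedy order takes the largest $|c_\lambda|$ first, and on the way it produces $\sum_{\lambda\in\Lambda'}c_\lambda e(\lambda x)$ times a partial sum of $u_t$, for various sets $\Lambda'$ of frequencies. The evident bound for the first factor is $A_{t-1}$. By the Hölder argument above, $\mathbb E|u_t|\ge\sqrt{\kappa/3}$. But $A_{t-1}$ cannot be kept bounded: for $R=1$ and $m$ cosines in stage $1$, $A_1=1+2m\sqrt{\kappa/2m}=1+\sqrt{2\kappa m}$, and $m$ must be large. So this bound is useless.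

The cure is to cut $u_t$ into $n_t$ sub-blocks, each of variance $\kappa/n_t$, taken greedily one after another. At the end of each sub-block the partial sum is again a martingale value times $R$. In between, the deviation is of order $A_{t-1}$ times the maximal function of a sub-block. The fourth power of that maximal function has expectation of order $\kappa^2/n_t^2$. The maximum over $n_t$ sub-blocks then has $L^4$ norm of order $A_{t-1}(\kappa^2/n_t)^{1/4}$. Since $A_{t-1}$ depends only on earlier stages, $n_t$ may be chosen afterwards, and this is as small as we please, however many cosines each sub-block contains.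

## 5. The block lemma, and the parameters of its model

**Definition (partial sums of a block).** Let $Q=\sum_{N\le|k|<M}a_ke(kx)$ with $|a_k|$ $(N\le k<M)$ pairwise distinct. The natural partial sums of $Q$ are $\sum_{N\le|k|\le\mu}a_ke(kx)$, $N\le\mu<M$. The greedy ones are $\sum_{k\in H}(a_ke(kx)+a_{-k}e(-kx))$, where $H$ consists of the $h$ elements of $\{N,\dots,M-1\}$ with largest $|a_k|$, $0\le h\le M-N$. Let $Q^*(x)$ be the maximum of $|P(x)|$ over all partial sums $P$ of both kinds.

For example, if $N=1$, $M=4$ and $|a_1|=1$, $|a_2|=3$, $|a_3|=2$, the sets $H$ are $\emptyset,\{2\},\{2,3\},\{1,2,3\}$. Only the moduli at positive $k$ decide the order; $|a_{-k}|$ may differ from $|a_k|$.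

**Lemma 2 (block lemma).** Let $R$ be a trigonometric polynomial with $\hat R(l)\ne0$ exactly for $|l|\le d$ ($d\ge0$), let $N\ge1$ and $\delta\in(0,1)$. There are $M>N$, $Q=\sum_{N\le|k|<M}a_ke(kx)$ and a measurable $B\subset[0,1]$ such that

* (a) $|B|<\delta$ and $\int_{B^c}|R-Q|<\delta$;
* (b) $0<|a_k|<\delta$ for $N\le|k|<M$, and the $|a_k|$, $N\le k<M$, are pairwise distinct;
* (c) $(2-\delta)\|R\|\le\|Q\|\le(2+\delta)\|R\|$, and $\|P\|\le(2+\delta)\|R\|$ for every partial sum $P$ of both kinds;
* (d) $Q^*\le|R|(1+W)+Z$ with $W,Z\ge0$ continuous, $\int W^{1/2}<4$, $\int Z<\delta$;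
* (e) if $R$ is real, so is $Q$.

The proof occupies Sections 5–8.

**Step 1. The numbers $\rho,\omega,\kappa,T$.** This step fixes the error levels and the length of the product. Since $\hat R(0)\ne0$, $\|R\|>0$. Put
$$\rho=\frac\delta{8(1+\|R\|)},\qquad \omega=\frac\delta8\min(1,\|R\|),\qquad T=\lceil\kappa^{-3/2}\rceil .$$
Since $\kappa T\to\infty$ and $\kappa^2T\to0$ as $\kappa\to0$, we can fix $\kappa\in(0,\frac1{96}]$ with
$$e^{6\kappa^2T}\le1+\frac\delta8,\qquad \rho^{-1/2}e^{-\kappa T/16}<\frac\delta8. \tag{3}$$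
(As $\rho<\frac18$ and $\delta<1$, this gives $e^{\kappa T/16}>8\sqrt8$, as used in Section 4.)

**Step 2. The random variables.** This step defines stages $t$, sub-blocks $(t,r)$ and single variables $(t,r,i)$. Let $y_{t,r,i}$, with $1\le t\le T$, $1\le r\le n_t$, $1\le i\le m_{t,r}$ and $m_{t,r}$ a power of $2$, be independent and uniform on $\mathbb T=\mathbb R/\mathbb Z$, ordered lexicographically. Put
$$b_{t,r}=\sqrt{\frac\kappa{2n_tm_{t,r}}},\qquad u_{t,r}=b_{t,r}\sum_i\big(e(y_{t,r,i})+e(-y_{t,r,i})\big),\qquad u_t=\sum_{r\le n_t}u_{t,r}, \tag{4}$$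
$K_t=\prod_{t'\le t}(1-u_{t'})$ as before, and
$$Y_{t,r}=K_{t-1}\Big(1-\sum_{r'\le r}u_{t,r'}\Big)\quad(0\le r\le n_t),\qquad Y_{t,r-1}-Y_{t,r}=K_{t-1}u_{t,r}. \tag{5}$$
Thus $Y_{1,0}=1$, $Y_{t,0}=K_{t-1}$, $Y_{t,n_t}=K_t$. In lexicographic order $(Y_{t,r})$ is a martingale: $K_{t-1}$ depends on variables of earlier stages only, and $u_{t,r}$ has mean $0$ and is independent of all variables preceding sub-block $(t,r)$.

**Step 3. The coefficients of $RK_{t-1}$.** This step records which numbers each later choice may depend on. Expanding, $R(x)K_{t-1}(y)$ is a combination of distinct monomials $e(lx)\prod e(\pm y_{t',r,i})$ with $|l|\le d$ and at most one variable from each stage $t'<t$. The coefficients are $\hat R(l)\prod(-b_{t',r})\ne0$, and the set of exponents is symmetric under negation. Let $A_{t-1}$ be the sum of the moduli of these coefficients, and $\max_{t-1}$, $\min_{t-1}$ the largest and the smallest modulus. They depend only on $R$ and on the parameters of stages before $t$.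

For example, with $R=1$, $T=2$ and one variable per stage, $1-K_2=u_1+(1-u_1)u_2$. The coefficients of $K_1$ are $1$ and $-b_1$ (twice), so $A_1=1+2b_1$.

**Step 4. Choice of $n_t$ and $m_{t,r}$.** This step makes the deviations inside sub-blocks small and forces greedy order to respect the order of the sub-blocks. For $t=1,\dots,T$ successively, first choose $n_t$ with
$$2^{18}A_{t-1}^4\,\frac{\kappa^2}{n_t}<\frac{\omega^4}T, \tag{6}$$
and then choose $m_{t,1},m_{t,2},\dots$ successively so large, i.e. $b_{t,r}$ so small, that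
$$b_{1,1}\textstyle\max_0<\delta\qquad\text{and}\qquad b_{t,r}\max_{t-1}<\tfrac12\,b_{t',r'}\min_{t'-1}, \tag{7}$$
where $(t',r')$ is the sub-block immediately before $(t,r)$. The order of choices is consistent, because $A_{t-1},\max_{t-1},\min_{t-1}$ are known when stage $t$ begins.

**Step 5. Moments.** This step checks that Lemma 1 applies. A single term $X=2b\cos2\pi y$ is symmetric with $\mathbb E X^2=2b^2$ and $\mathbb E X^4=6b^4\le3(\mathbb E X^2)^2$. The sum $u_t$ of independent terms of this kind is symmetric with $\mathbb E u_t^2=\sum_r2b_{t,r}^2m_{t,r}=\kappa$, and $\mathbb E u_t^4\le3\kappa^2$ by the computation of Section 4. So (1) holds for our $K_T$.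

**Step 6. What the martingale gives.** This step collects the estimates in the model.

(i) By (1) and (3), $1=\mathbb E K_T\le\mathbb E|K_T|\le1+\frac\delta8$. Since $|Y_{t,r}|$ is a submartingale ending at $|K_T|$, $\mathbb E|Y_{t,r}|\le1+\frac\delta8$, and hence $\mathbb E|1-Y_{t,r}|\le2+\frac\delta8$.

(ii) By (1) and (3), $\rho^{-1/2}\mathbb E|K_T|^{1/2}<\frac\delta8$. So $p:=\mathbb P(|K_T|>\rho)<\frac\delta8$ by Chebyshev's inequality.

(iii) We have $\mathbb E|K_T|1_{\{|K_T|>\rho\}}\ge1-\rho$. Use $|1-K_T|\ge1-\rho$ where $|K_T|\le\rho$, and $|1-K_T|\ge|K_T|-1$ elsewhere. This gives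
$$\mathbb E|1-K_T|\ge(1-\rho)(1-p)+\big[(1-\rho)-p\big]\ge2-2\rho-2p\ge2-\frac\delta2 .$$

(iv) Let $W=\max_{t,r}|Y_{t,r}|$, including $r=0$. Doob's maximal inequality for a finite martingale says that $\mathbb P(W\ge\lambda)\le\mathbb E|K_T|/\lambda$ for $\lambda>0$. This is a weak-type bound, so we integrate $W^{1/2}$ and not $W$:
$$\mathbb E W^{1/2}=\int_0^\infty\mathbb P(W\ge s^2)\,ds\le1+\int_1^\infty\mathbb E|K_T|\,s^{-2}\,ds\le1+\frac98<3 .$$

**Step 7. Partial sums inside a sub-block.** This step bounds the maximal function announced in Section 4. Put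
$$V_{t,r,i_0}=b_{t,r}\sum_{i\le i_0}e(y_{t,r,i}),\qquad V^*_{t,r}=\max_{1\le i_0\le m_{t,r}}|V_{t,r,i_0}| ,$$
and write $m=m_{t,r}=2^q$. For an index set $I$, expanding $\mathbb E|\sum_{i\in I}e(y_{t,r,i})|^4$ counts the quadruples $(i,j,k,l)$ in $I$ for which $(k,l)$ is a permutation of $(i,j)$. There are $2|I|^2-|I|\le2|I|^2$ of them.

Every initial segment of $\{1,\dots,2^q\}$ is a disjoint union of dyadic intervals, at most one of each length $2^v$, $0\le v\le q$. So $V^*_{t,r}$ is at most $b_{t,r}$ times the sum over $v$ of the maximum of $|\sum_{i\in I}e(y_{t,r,i})|$ over the $2^{q-v}$ dyadic intervals $I$ of length $2^v$. Bounding the fourth power of each maximum by a sum,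
$$\|V^*_{t,r}\|_{L^4}\le b_{t,r}\sum_{v=0}^q\big(2^{q-v}\cdot2\cdot2^{2v}\big)^{1/4}=b_{t,r}2^{1/4}2^{q/4}\sum_{v=0}^q2^{v/4}\le b_{t,r}\frac{2^{1/4}}{1-2^{-1/4}}2^{q/2}\le8\,b_{t,r}m^{1/2}.$$
Hence $\mathbb E(V^*_{t,r})^4\le2^{12}b_{t,r}^4m^2=2^{10}\kappa^2/n_t^2$, whatever $m$ is. Let $Z_0=\max_{t,r}4A_{t-1}V^*_{t,r}$. By (6),
$$\mathbb E Z_0\le(\mathbb E Z_0^4)^{1/4}\le\Big(\sum_tn_t\cdot2^8A_{t-1}^4\cdot\frac{2^{10}\kappa^2}{n_t^2}\Big)^{1/4}<\omega. \tag{8}$$

## 6. From independent variables to one variable

**Step 8. Substitution.** This step replaces the independent variables by multiples of $x$ without losing the estimates. Enumerate the variables lexicographically as $y_1,\dots,y_n$ and put $y_\nu=s_\nu x$ with positive integers $s_\nu$. If $\Phi$ is continuous on $\mathbb T^{1+n}$, then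
$$\int_0^1\Phi(x,s_1x,\dots,s_nx)\,dx\to\int_{\mathbb T^{1+n}}\Phi\qquad\text{as } s_1\to\infty,\ \frac{s_{\nu+1}}{s_\nu}\to\infty. \tag{9}$$
Indeed, let $\Phi$ be a nonconstant monomial with exponents $(k_0,\dots,k_n)$. The left side is the integral of $e((k_0+\sum k_\nu s_\nu)x)$. The integer $k_0+\sum k_\nu s_\nu$ is eventually nonzero: the term with the largest $\nu$ for which $k_\nu\ne0$ dominates, and if there is no such $\nu\ge1$, then the integer is $k_0\ne0$. So both sides are eventually $0$. Constants are trivial, and trigonometric polynomials are uniformly dense in the continuous functions.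

Apply (9) to the finitely many continuous functions $|R||1-Y_{t,r}|$, $W^{1/2}$, $Z_0$, $|K_T|^{1/2}$. In the model $x$ and $y$ are independent, so for instance the first has integral $\|R\|\,\mathbb E|1-Y_{t,r}|$. By Steps 6 and 7 we can fix $s_1,\dots,s_n$ such that, with all quantities now regarded as functions of $x$,
$$\begin{aligned}&\int|R||1-Y_{t,r}|<\Big(2+\frac\delta4\Big)\|R\|\ \text{ for all }(t,r),\qquad \int|R||1-K_T|>\Big(2-\frac{3\delta}4\Big)\|R\|,\\ &\int W^{1/2}<4,\qquad \int Z_0<\omega,\qquad \rho^{-1/2}\int|K_T|^{1/2}<\delta,\end{aligned} \tag{10}$$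
and, with $D_\nu=d+\sum_{\nu'<\nu}s_{\nu'}$,
$$s_1>2(d+N),\qquad s_\nu>2D_\nu\quad(\nu\ge1). \tag{11}$$

**Step 9. Frequencies do not collide.** This step shows that the coefficients on the circle are those of the model, and that the summands occupy disjoint bands. The numbers $l+\sum\varepsilon_\nu s_\nu$ with $|l|\le d$, $\varepsilon_\nu\in\{0,\pm1\}$ are distinct for distinct $(l,\varepsilon)$. Indeed, if two $\varepsilon$'s differ and $\nu$ is the largest index where they do, the two numbers differ by at least $s_\nu-2D_\nu>0$; if only the $l$'s differ, the claim is obvious. Let $\Lambda_{t-1}=-\Lambda_{t-1}$ be the spectrum of $RK_{t-1}$ as a function of $x$, with coefficients $c_\lambda\ne0$, $\lambda\in\Lambda_{t-1}$ (they depend on $t$). Then $\sum|c_\lambda|=A_{t-1}$, and the extreme moduli are $\max_{t-1}$ and $\min_{t-1}$. In particular $|RK_{t-1}|\le A_{t-1}$ everywhere. Since $\sum_tK_{t-1}u_t=1-K_T$,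
$$Q^0:=R(1-K_T)=\sum_{\nu=(t,r,i)}b_{t,r}\,RK_{t-1}\big(e(s_\nu x)+e(-s_\nu x)\big). \tag{12}$$
For $\nu=(t,r,i)$ we have $\Lambda_{t-1}\subset[-D_\nu,D_\nu]$. So the $\nu$-th summand has the frequencies $\pm(s_\nu+\lambda)$, $\lambda\in\Lambda_{t-1}$, with coefficient $b_{t,r}c_\lambda$ at $s_\nu+\lambda$ and $b_{t,r}c_{-\lambda}$ at $-(s_\nu+\lambda)$. They satisfy $|k|\in[s_\nu-D_\nu,s_\nu+D_\nu]$; call this the band of $\nu$. By (11), $s_{\nu+1}-D_{\nu+1}>D_{\nu+1}=s_\nu+D_\nu$ and $s_1-D_1>N$. So the bands are disjoint, increasing in $\nu$, and lie in $(N,\infty)$. Put $M=s_n+D_n+1$.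

In the example of Step 3 take $d=0$, $N=1$, $s_1=3$, $s_2=10$. Then $D_1=0$, $D_2=3$, (11) holds, and the positive frequencies are $3$ (band of $\nu=1$) and $7,10,13$ (band of $\nu=2$). The coefficients are $b_1$ at $\pm3$, $b_2$ at $\pm10$, and $-b_1b_2$ at $\pm7,\pm13$. There is a tie between $7$ and $13$, and most frequencies are missing. The next section repairs both defects.

## 7. Breaking ties and filling gaps

**Step 10. The coefficients of $Q$.** This step perturbs $Q^0$ slightly so that the greedy order is strict and known, and all coefficients in the block are nonzero. Fix $(t,r)$, $m=m_{t,r}$, and list $\Lambda_{t-1}=\{\lambda_1,\dots,\lambda_L\}$ with $|c_{\lambda_1}|\ge\dots\ge|c_{\lambda_L}|$. For $k=s_{(t,r,i)}+\lambda_p$ put $\pi(k)=(p-1)m+i$ and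
$$a_k=(1-\gamma\pi(k))\,b_{t,r}c_{\lambda_p},\qquad a_{-k}=(1-\gamma\pi(k))\,b_{t,r}c_{-\lambda_p},$$
where $\gamma>0$ is the same for all sub-blocks and so small that $1-\gamma\pi(k)\ge\frac12$ always. These $\pm k$ are the main frequencies, and $\pi$ numbers the positive ones of the sub-block from $1$ to $Lm$. For the remaining $k\in[N,M)$, the fillers, let $a_k=a_{-k}>0$ be pairwise distinct numbers smaller than all main $|a_{k'}|$. Taking $\gamma$ and the fillers small enough, we get
$$\alpha:=\sum_{N\le|k|<M}|a_k-c_k(Q^0)|<\omega. \tag{13}$$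

**Step 11. Proof of (b) and (e).** For positive main frequencies in sub-block $(t,r)$, all $|a_k|\le b_{t,r}\max_{t-1}$. In the preceding sub-block all $|a_k|\ge\frac12b_{t',r'}\min_{t'-1}$. So by (7) $|a_k|$ is strictly smaller on each sub-block than on its predecessor. Inside a sub-block $|a_k|$ is strictly decreasing in $\pi(k)$, because $1-\gamma\pi$ decreases strictly and $|c_{\lambda_p}|$ does not increase with $p$. Fillers come last. So all $|a_k|$, $N\le k<M$, are distinct, and no coefficient is zero. Finally, by (7) the numbers $b_{t,r}\max_{t-1}$ decrease along the sub-blocks, and the first is below $\delta$; hence $|a_{\pm k}|<\delta$ throughout. This is (b). If $R$ is real, then $RK_{t-1}$ is real, $c_{-\lambda}=\overline{c_\lambda}$, so $a_{-k}=\overline{a_k}$ for all $k$ (fillers are real with $a_{-k}=a_k$), and $Q$ is real. This is (e).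

## 8. Every partial sum is close to a martingale value

**Step 12. Claim.** For every partial sum $P$ of $Q$, natural or greedy, there is $(t,r)$ with
$$|P-R(1-Y_{t,r})|\le Z_0+\alpha\quad\text{on }[0,1]. \tag{14}$$

This step reduces all partial sums to the martingale. If in $P$ we replace each $a_k$ by $c_k(Q^0)$, the error is at most $\alpha$ everywhere. So we work with the coefficients of $Q^0$ and show that the deviation is at most $Z_0$. By (5) the sum of all terms of (12) up to and including sub-block $(t,r)$ telescopes to $R(1-Y_{t,r})$. Note that now $V_{t,r,i_0}=b_{t,r}\sum_{i\le i_0}e(s_{(t,r,i)}x)$.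

Greedy order. If $h=0$, then $P=0=R(1-Y_{1,0})$. If $h\geq 1$ does not reach the fillers, then by Step 11 $P$ consists of complete sub-blocks before some $(t,r)$, giving $R(1-Y_{t,r-1})$, plus the part of sub-block $(t,r)$ with $\pi\le(p-1)m+i_0$ for some $1\le p\le L$, $1\le i_0\le m$. That part is
$$\sum_{p'<p}\big[c_{\lambda_{p'}}e(\lambda_{p'}x)V_{t,r,m}+c_{-\lambda_{p'}}e(-\lambda_{p'}x)\overline{V_{t,r,m}}\big]+c_{\lambda_p}e(\lambda_px)V_{t,r,i_0}+c_{-\lambda_p}e(-\lambda_px)\overline{V_{t,r,i_0}} .$$
The numbers $|c_{\lambda_{p'}}|$ add up to at most $A_{t-1}$, and so do the $|c_{-\lambda_{p'}}|$. So its modulus is at most $2A_{t-1}V^*_{t,r}\le Z_0$. If fillers are reached, all main frequencies have been taken, and the fillers have coefficient $0$ in $Q^0$. So we get exactly $R(1-K_T)=R(1-Y_{T,n_T})$.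

Natural order. Let the cut be at $\mu$. If $\mu$ is below all bands, we get $0=R(1-Y_{1,0})$. Otherwise let $\nu=(t,r,i_0)$ be the last index whose band begins at or below $\mu$. Bands before $\nu$ are complete, and bands after $\nu$ are untouched. With $V_{t,r,0}=0$, the sum is
$$R(1-Y_{t,r-1})+RK_{t-1}\cdot2\,\mathrm{Re}\,V_{t,r,i_0-1}+(\text{part or all of the }\nu\text{-th summand}).$$
The second term is at most $2A_{t-1}V^*_{t,r}$, since $|RK_{t-1}|\le A_{t-1}$. The third is at most the sum of its coefficient moduli, $2A_{t-1}b_{t,r}=2A_{t-1}|V_{t,r,1}|\le2A_{t-1}V^*_{t,r}$. Together they are at most $4A_{t-1}V^*_{t,r}\le Z_0$. The claim is proved.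

**Step 13. Proof of (c), (d), (a).** This step reads off the lemma from (10), (13) and (14).

For (c): by (14) and (10), $\|P\|\le(2+\frac\delta4)\|R\|+2\omega\le(2+\frac\delta2)\|R\|$, because $\omega\le\frac\delta8\|R\|$. This includes $P=Q$. Also $\|Q\|\ge\int|R||1-K_T|-\alpha>(2-\frac{3\delta}4-\frac\delta8)\|R\|\ge(2-\delta)\|R\|$.

For (d): $|1-Y_{t,r}|\le1+W$, so $Q^*\le|R|(1+W)+Z$ with $Z=Z_0+\alpha$. Here $\int Z<2\omega<\delta$ and $\int W^{1/2}<4$. Both $W$ and $Z$ are maxima of moduli of trigonometric polynomials, up to constants, and hence continuous.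

For (a): let $B=\{x:|K_T|\ge\rho\}$. By Chebyshev and (10), $|B|\le\rho^{-1/2}\int|K_T|^{1/2}<\delta$. Since $R-Q^0=RK_T$,
$$\int_{B^c}|R-Q|\le\int_{B^c}|R||K_T|+\alpha\le\rho\|R\|+\omega\le\frac\delta8+\frac\delta8<\delta .$$
This completes the proof of Lemma 2. $\blacksquare$

## 9. One exceptional set for all functions: proof of Theorem A

**Step 1. The set $E$.** This step makes $E$ independent of $f$ and $\eta$ by preparing countably many blocks in advance. Let $\mathcal R$ be the countable set of trigonometric polynomials $R$ with coefficients in $\mathbb Q+i\mathbb Q$ such that for some $d\ge0$: $\hat R(l)\ne0$ if and only if $|l|\le d$. It is dense in $L^1$, and its real members are dense in real $L^1$. Indeed, trigonometric polynomials are dense, and their coefficients for $|l|\le d$ can be moved slightly to nonzero values in $\mathbb Q+i\mathbb Q$, keeping $\hat R(-l)=\overline{\hat R(l)}$ in the real case.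

We may assume $\epsilon\le1$. Enumerate all triples $(R,N,j)$ with $R\in\mathcal R$ and $N,j\in\{1,2,\dots\}$. To the $w$-th triple, $w=1,2,\dots$, apply Lemma 2 with $R$, $N$ and $\delta_w=\min(2^{-j},\epsilon2^{-w-1})$, obtaining $M_w,Q_w,B_w$. Put
$$E=[0,1]\setminus\bigcup_wB_w,\qquad |E|\ge1-\sum_w\epsilon2^{-w-1}=1-\frac\epsilon2>1-\epsilon .$$

**Step 2. Construction of $g$.** This step subtracts blocks one after another, always from the list of Step 1. Let $f$ be not a.e. zero, $\eta\in(0,1]$, $\theta=\eta/16$, and put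
$$a_0=\theta\|f\|>0,\qquad \phi_0=f-a_0,\qquad N_1=1,\qquad \tau_n=64^{-(n+1)}\min(1,\theta\|f\|).$$
For $n\ge1$, given $\phi_{n-1}\in L^1$, $N_n$ and nonzero numbers $a_k$ for $|k|<N_n$, choose $R_n\in\mathcal R$ (real if $f$ is real) with $\|\phi_{n-1}-R_n\|<\tau_n/2$. Then choose $j_n$ with
$$2^{-j_n}<\min\Big(\frac{\tau_n}2,\ \theta,\ \min_{|k|<N_n}|a_k|\Big).$$
Let $M_n,Q_n,B_n$, with $W_n,Z_n$ from (d), now denote what Step 1 attached to the triple $(R_n,N_n,j_n)$. The $\delta$ used there is at most $2^{-j_n}$. Let $a_k$, $N_n\le|k|<M_n$, be the coefficients of $Q_n$, put $N_{n+1}=M_n$, and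
$$\phi_n=\phi_{n-1}-R_n+(R_n-Q_n)1_{B_n^c}. \tag{15}$$
By (a), $\|\phi_n\|<\frac{\tau_n}2+2^{-j_n}<\tau_n$. Hence for $n\ge2$
$$\|R_n\|\le\|\phi_{n-1}\|+\frac{\tau_n}2\le2\tau_{n-1}=2\cdot64^{-n}\min(1,\theta\|f\|).$$
By (c), the norms of $Q_n$ and of all its partial sums are at most $3\|R_n\|$. Moreover
$$\sum_{n\ge2}3\|R_n\|\le6\cdot\frac{64^{-2}}{1-\frac1{64}}\,\theta\|f\|\le\theta\|f\| .$$
So $g:=a_0+\sum_nQ_n$ converges in $L^1$. The blocks $N_n\le|k|<N_{n+1}$ exhaust $k\ne0$, so $c_k(g)=a_k\ne0$ for all $k\in\mathbb Z$.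

**Step 3. $g=f$ on $E$.** This step checks that the errors made on the $B_n$ are never seen on $E$. On $E\subset B_n^c$, (15) reads $\phi_n=\phi_{n-1}-Q_n$. So $\phi_n=f-a_0-\sum_{i\le n}Q_i$ on $E$. As $n\to\infty$ the left side tends to $0$ in $L^1$ and the right side to $f-g$ in $L^1(E)$. Hence $g=f$ a.e. on $E$.

**Step 4. The rearrangement.** This step proves conclusion 1 and describes all partial sums. By (b) and the choice of $j_n$, all $|a_k|$ in block $n$ ($N_n\le|k|<M_n$) are smaller than all earlier ones, including $a_0$. For $k>0$ they are distinct inside the block. Let $\sigma_f(0)=0$, let $\sigma_f$ enumerate the positive integers in order of decreasing $|a_k|$, and put $\sigma_f(-k)=-\sigma_f(k)$. This is well defined, maps each $\{N_n,\dots,M_n-1\}$ onto itself, and gives conclusion 1. For $N_n\le m<M_n$ both $S_m(g)$ and $G_m(g)$ have the form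
$$a_0+\sum_{i<n}Q_i+P,\qquad P\text{ a partial sum of }Q_n\text{ (natural, respectively greedy)}. \tag{16}$$
In the greedy case $P$ has $h=m-N_n+1$.

**Step 5. Norms.** This step proves conclusion 2; only the first block matters. We have $\big|\|R_1\|-\|f\|\big|\le a_0+\frac{\tau_1}2\le2\theta\|f\|$. By (c) with $\delta\le\theta$, $Q_1$ and its partial sums have norm at most $(2+\theta)(1+2\theta)\|f\|$. The constant $a_0$ contributes $\theta\|f\|$, and everything from blocks $n\ge2$ contributes at most $\theta\|f\|$. Using also $S_0(g)=G_0(g)=a_0$,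
$$\|S_m(g)\|,\ \|G_m(g)\|,\ \|g\|\le\big[\theta+(2+\theta)(1+2\theta)+\theta\big]\|f\|=(2+7\theta+2\theta^2)\|f\|\le(2+9\theta)\|f\|,$$
$$\|g\|\ge\|Q_1\|-2\theta\|f\|\ge\big[(2-\theta)(1-2\theta)-2\theta\big]\|f\|\ge(2-7\theta)\|f\|.$$
Since $16\theta=\eta$, this gives $(2-\eta)\|f\|\le\|g\|\le(2+\eta)\|f\|$. Also $(1+16\theta)(2-7\theta)=2+25\theta-112\theta^2\ge2+9\theta$, because $\theta\le\frac1{16}<\frac17$. So $\|S_m(g)\|,\|G_m(g)\|\le(2+9\theta)\|f\|\le(1+\eta)(2-7\theta)\|f\|\le(1+\eta)\|g\|$.

**Step 6. Convergence in $L^1$.** This is conclusion 3. By (16), for $N_n\le m<M_n$,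
$$\|S_m(g)-g\|,\ \|G_m(g)-g\|\le3\|R_n\|+\sum_{i\ge n}3\|R_i\|\to0 .$$

**Step 7. Convergence almost everywhere.** This is conclusion 4. Since $\sum\|Q_n\|<\infty$, the series $a_0+\sum_nQ_n(x)$ converges absolutely for a.e. $x$, and its sum is $g(x)$ a.e. By (16), $S_m(g)$ and $G_m(g)$ differ from $a_0+\sum_{i<n}Q_i$ by at most $Q_n^*$. So it remains to show $Q_n^*(x)\to0$ a.e. We have no bound on $\int W_n$, but $\int W_n^{1/2}<4$, and $R_n$ is extremely small. For $n\ge2$, Chebyshev's inequality gives
$$|\{W_n>4^n\}|\le\frac4{2^n},\qquad |\{|R_n|>16^{-n}\}|\le16^n\cdot2\cdot64^{-n}=2\cdot4^{-n},\qquad |\{Z_n>2^{-n}\}|\le2^n\cdot64^{-n}=32^{-n},$$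
the last because $\int Z_n<2^{-j_n}<\tau_n/2\le64^{-n}$. These measures are summable. By the Borel–Cantelli lemma a.e. $x$ lies outside all three sets for all large $n$. For such $x$, by (d),
$$Q_n^*(x)\le16^{-n}(1+4^n)+2^{-n}\to0 .$$

If $f$ is real, then $\phi_0$ is real, and inductively $R_n$, $Q_n$ (by (e)) and $\phi_n$ are real, so $g$ is real. This proves Theorem A. $\blacksquare$

## 10. Bounded partial sums exclude atoms: proof of Theorem B

For a finite complex measure $\mu$ on $\mathbb T$ let $c_k(\mu)=\int e(-ky)\,d\mu(y)$ and $S_m(\mu)=\sum_{|k|\le m}c_k(\mu)e(kx)$. For instance, the unit mass at $x_0$ has $S_m=D_m(x-x_0)$, whose norms are unbounded. The lemma says that every atom has this effect.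

**Lemma 3.** If $\mu$ is a finite complex measure on $\mathbb T$ and $\|S_m(\mu)\|\le C$ for all $m$, then $\mu$ has no atoms.

**Proof.** We test $\mu$ against functions that are large only near a given point $x_0$ and arise by cutting bounded functions. Let
$$p_m(x)=e(mx)\sum_{1\le|k|\le m}\frac{e(kx)}k=2i\,e(mx)\sum_{k=1}^m\frac{\sin2\pi kx}k .$$
Classically $|p_m|\le C_0$ with $C_0$ absolute. To see it, take $0<x\le\frac12$; this suffices, since the sine sum is odd and has period $1$. Terms with $k\le1/x$ have modulus at most $2\pi x$ each, and so contribute at most $2\pi$. For the terms with $k>1/x$, block sums satisfy $|\sum_{k=a}^be(kx)|\le1/\sin\pi x\le1/(2x)$, and the weights $1/k$ decrease from a value at most $x$. So Abel summation bounds these terms by $\frac12$. Thus $C_0=4\pi+1$ will do.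

The frequencies of $p_m$ are $m+k$ with $1\le|k|\le m$. The operator $S_m$ keeps those with $k<0$ and removes those with $k>0$, so
$$S_m(p_m)(x)=-e(mx)\sum_{k=1}^m\frac{e(-kx)}k .$$
Let $H_m=\sum_{k\le m}\frac1k$ and $q_m(y)=S_m(p_m)(y-x_0)/H_m$. Then $|q_m|\le1$ and $q_m(x_0)=-1$. For $z=y-x_0\ne0$ in $\mathbb T$, Abel summation gives $|\sum_{k\le m}e(-kz)/k|\le1/|\sin\pi z|$, so $q_m(y)\to0$. By dominated convergence $\int\overline{q_m}\,d\mu\to-\mu(\{x_0\})$.

On the other hand, $S_m$ is convolution with $D_m$, which is real and even. So by Fubini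
$$\int\overline{S_m(p_m)(y-x_0)}\,d\mu(y)=\int_0^1\overline{p_m(x-x_0)}\int D_m(y-x)\,d\mu(y)\,dx=\int_0^1S_m(\mu)(x)\,\overline{p_m(x-x_0)}\,dx ,$$
and therefore $|\int\overline{q_m}\,d\mu|\le CC_0/H_m\to0$. Hence $\mu(\{x_0\})=0$. $\blacksquare$

**Proof of Theorem B.** Suppose the theorem fails for some $E,C,c$. We apply this to spikes and pass to a limit.

**Step 1. The limit measure.** This step produces a measure to which Lemma 3 applies. Let $x_0\in(0,1)$ be a density point of $E$, and for large $n$ let $I_n=[x_0-\frac1n,x_0+\frac1n]$ and $f_n=|I_n|^{-1}\chi_{I_n}$, so $\|f_n\|=1$. By assumption there is $g_n$ with $g_n=f_n$ a.e. on $E$, $\|g_n\|\le c$ and $\sup_m\|S_m(g_n)\|\le C$. The measures $g_n\,dx$ are bounded, so after passing to a subsequence they converge weak-$*$ on $\mathbb T$ to a finite measure $\mu$. Fourier coefficients converge. So for each $m$, $S_m(g_n)\to S_m(\mu)$ uniformly, and $\|S_m(\mu)\|\le C$. By Lemma 3, $\mu(\{x_0\})=0$.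

**Step 2. Cancellation on $E^c$.** This step shows that $g_n$ must carry mass at least about $1$ on $E^c$. Let $\tau>0$. Since $|\mu|(\{x_0\})=|\mu(\{x_0\})|=0$, there is a neighborhood $J$ of $x_0$ with $|\mu|(J)<\tau$. Take a continuous $\psi$ with $0\le\psi\le1$, $\psi(x_0)=1$, supported in $J$. Then $\int\psi g_n\to\int\psi\,d\mu$, so $\limsup_n|\int\psi g_n|\le\tau$. But
$$\int\psi g_n=\int_E\psi f_n+\int_{E^c}\psi g_n,\qquad \int_E\psi f_n\to1,$$
since $|E\cap I_n|/|I_n|\to1$ and $\sup_{I_n}|\psi-1|\to0$. As $|\psi|\le1$, it follows that $\liminf_n\int_{E^c}|g_n|\ge1-\tau$.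

**Step 3. Contradiction.** This step adds the two parts. On $E$, $\int_E|g_n|=\int_Ef_n=|E\cap I_n|/|I_n|\to1$. Hence $\liminf_n\|g_n\|\ge2-\tau$ for every $\tau>0$. With $\tau<2-c$ this contradicts $\|g_n\|\le c$. $\blacksquare$
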